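# The Fitting ideal of Weil-étale cohomology over the constant tower of a function field

## 1. Polynomials modulo a quadratic, over growing constants

Fix an odd prime $p$, a power $q$ of $p$, and a monic irreducible quadratic polynomial $v\in\mathbb F_q[t]$. For $n\ge 0$ let $\Gamma_n=\mathrm{Gal}(\mathbb F_{q^{p^n}}/\mathbb F_q)\cong\mathbb Z/p^n$, generated by $\gamma:x\mapsto x^q$, and let
$$M_n=\big(\mathbb F_{q^{p^n}}[t]/(v)\big)^\times\big/\mathbb F_{q^{p^n}}^\times .$$
The group $\Gamma_n$ acts on coefficients, and norms give maps $M_{n+1}\to M_n$. So $M=\varprojlim_n M_n$ is a module over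
$$\mathbb A=\varprojlim_n\mathbb A_n,\qquad \mathbb A_n=\mathbb Z[\Gamma_n].$$

A word on this ring. An element of $\mathbb A$ is a compatible family $(a_n)_n$; the coefficients are integers and are not completed. The ring is bigger than the ordinary group ring $\mathbb Z[\mathbb Z_p]$. For example $\sum_{j\ge0}(\gamma^{p^j}-1)$ defines an element, because at level $n$ only the terms with $j<n$ are nonzero. Its coefficient at the identity of $\Gamma_n$ is $-n$ for $n\geq 1$, hence unbounded, while an element of $\mathbb Z[\mathbb Z_p]$ has bounded coefficients.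

**Definition (Fitting ideal).** If a module $M$ over a commutative ring $R$ has a finite presentation $R^a\to R^b\to M\to0$, then $\mathrm{Fit}^0_R(M)$ is the ideal generated by the $b\times b$ minors of the matrix of $R^a\to R^b$, that is, the image of $\bigwedge^bR^a\to\bigwedge^bR^b=R$. It does not depend on the presentation. For instance $\mathrm{Fit}^0_R(R/x)=xR$.

The other player is an Euler product. Let $w$ run over the monic irreducible polynomials, of degrees $d_w$. Then
$$\Theta(u)=(1-(qu)^2)\prod_w(1-u^{d_w})^{-1}=(1-(qu)^2)\sum_{f\text{ monic}}u^{\deg f}=\frac{1-(qu)^2}{1-qu}=1+qu .$$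
Put $\theta_n=\Theta(\gamma^{-1})=1+q\gamma^{-1}\in\mathbb A_n$ and $\theta=(\theta_n)_n\in\mathbb A$.

**Proposition 1.** $M\cong\mathbb A/\theta\mathbb A$. In particular $\mathrm{Fit}^0_{\mathbb A}(M)=\theta\mathbb A$.

*Proof.* As $p$ is odd, $\kappa_n=\mathbb F_{q^{p^n}}[t]/(v)$ is the field with $q^{2p^n}$ elements, so $M_n$ is cyclic of order $(q^{2p^n}-1)/(q^{p^n}-1)=q^{p^n}+1$. The automorphism $\gamma$ of $\kappa_n=\mathbb F_{q^2}\otimes\mathbb F_{q^{p^n}}$ is trivial on $\mathbb F_{q^2}$ and is $x\mapsto x^q$ on $\mathbb F_{q^{p^n}}$. So it is $x\mapsto x^{q^j}$ with $j\equiv0\bmod2$ and $j\equiv1\bmod p^n$, and $j=p^n+1$ will do. Modulo the order of $M_n$ we have $q^{p^n}\equiv-1$, so $\gamma$ acts on $M_n$ as multiplication by $-q$.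

Let $x_n$ generate the group $M_n$. The map $\mathbb A_n\to M_n$, $1\mapsto x_n$, is onto and kills $\gamma+q$. As $\mathbb A_n/(\gamma+q)\cong\mathbb Z/((-q)^{p^n}-1)$ has order $q^{p^n}+1$, we get $M_n\cong\mathbb A_n/(\gamma+q)=\mathbb A_n/\theta_n$. Norms between finite fields are onto, so $M_{n+1}\to M_n$ is onto and sends generators to generators. The finite nonempty sets of generators of the groups $M_n$ form an inverse system, whose limit is nonempty, so the $x_n$ can be chosen compatibly.

Multiplication by $\theta_n$ is injective on $\mathbb A_n$, since $\psi(\theta_n)=1+q\psi(\gamma)^{-1}\neq0$ for every character $\psi$ of $\Gamma_n$. So we have compatible exact sequences $0\to\mathbb A_n\xrightarrow{\theta_n}\mathbb A_n\to M_n\to0$. The transition maps of $(\mathbb A_n)$ are onto, so the limit $0\to\mathbb A\xrightarrow{\theta}\mathbb A\to M\to0$ is exact. $\square$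

Three things made this easy: there is one generator, chosen at all levels at once; $\theta_n$ is a nonzerodivisor at every level; and the module is written down explicitly. In general there are class groups, a second Galois group $G$, and global units, and all three advantages disappear. The rest of these notes explains what replaces them.

## 2. The general statement

Let $p$ be a prime, and $k$ a global function field of characteristic $p$ with constant field $\mathbb F_q$. Fix integers $m_0\mid m_1\mid m_2\mid\cdots$ and put $k_n=k\mathbb F_{q^{m_n}}$. The main case is $m_n=p^n$, where $k^{\rm con}=\bigcup_nk_n$ is the constant $\mathbb Z_p$-extension.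

**Hypothesis 6.1.** (a) $F/k$ is a finite abelian extension with group $G$, and $F\cap k_n=k$ for all $n$ (for $m_n=p^n$: $F\cap k^{\rm con}=k$). Put $F_n=Fk_n$ and $F^{\rm con}=\bigcup_nF_n$. (b) $\Sigma$ is a finite nonempty set of places of $k$ containing all places that ramify in $F$. (c) $\Sigma'$ is a finite nonempty set of places of $k$ disjoint from $\Sigma$.

Let $\Gamma_n=\mathrm{Gal}(k_n/k)=\mathrm{Gal}(F_n/F)\cong\mathbb Z/m_n$, generated by the arithmetic $q$-Frobenius $\gamma$. Put $H_n=\Gamma_n\times G=\mathrm{Gal}(F_n/k)$, $\mathbb A_n=\mathbb Z[H_n]$ and $\mathbb A=\varprojlim_n\mathbb A_n$. For $m_n=p^n$ this is the ring written $\mathbb Z[\mathbb Z_p\times G]$.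

**Definition (Weil-étale complex).** Let $\mathbb F=\bar{\mathbb F}_q$ and let $\phi$ be the $q$-Frobenius of $\mathbb F$. For $X$ of finite type over $\mathbb F_q$ put $\bar X=X\times_{\mathbb F_q}\mathbb F$ and
$$\mathrm R\Gamma(X_{\mathbb W},\mathbb G_m)=\mathrm{Cone}\big(\mathrm R\Gamma_{\text{ét}}(\bar X,\mathbb G_m)\xrightarrow{1-\phi}\mathrm R\Gamma_{\text{ét}}(\bar X,\mathbb G_m)\big)[-1].$$
Let $C_{F_n}$ be the smooth projective curve with function field $F_n$, and $C_{F_n}^\Sigma$ the open part where the points above $\Sigma$ are deleted. Then $C_n:=\mathrm R\Gamma^{\Sigma'}((C^\Sigma_{F_n})_{\mathbb W},\mathbb G_m)$ is defined by the triangle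
$$C_n\to\mathrm R\Gamma((C^\Sigma_{F_n})_{\mathbb W},\mathbb G_m)\to\bigoplus_{w\mid\Sigma'}\mathrm R\Gamma((\mathrm{Spec}\,\kappa(w))_{\mathbb W},\mathbb G_m)\to .$$
Put $C_F^\bullet=\mathrm R\varprojlim_nC_n$, along norms, and $H^{1,\Sigma'}_{\rm dIw}((C^\Sigma_{F^{\rm con}})_{\mathbb W},\mathbb G_m)=H^1(C_F^\bullet)$.

*Example.* Let $X=\mathrm{Spec}\,\mathbb F_{q^m}$. Then $\bar X$ is $m$ points permuted cyclically by $\phi$, and $\mathrm R\Gamma_{\text{ét}}(\bar X,\mathbb G_m)=(\mathbb F^\times)^m$ in degree $0$. The kernel of $1-\phi$ is $\mathbb F_{q^m}^\times$, and the cokernel is $\mathbb F^\times/(1-\phi^m)=0$. The affine line over $\mathbb F_{q^m}$ gives the same answer, because $\mathbb A^1_{\mathbb F}$ has units $\mathbb F^\times$, trivial Picard group, and no higher cohomology of $\mathbb G_m$. Hence for $k=F=\mathbb F_q(t)$, $\Sigma=\{\infty\}$, $\Sigma'=\{v\}$ as in Section 1, the triangle gives $H^0(C_n)=\ker(\mathbb F_{q^{p^n}}^\times\to\kappa_n^\times)=1$ and $H^1(C_n)=M_n$; all other cohomology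 vanishes. Since $\varprojlim^1H^0(C_n)=0$, $H^1(C_F^\bullet)=\varprojlim M_n=M$.

**Definition (Stickelberger element).** For $v\notin\Sigma$ let $\mathrm{Fr}_v\in H_n$ be the arithmetic Frobenius and $\mathrm Nv$ the size of the residue field. Put
$$\theta_n=\theta^{\Sigma'}_{F_n,\Sigma}=\Big(\prod_{v\in\Sigma'}(1-\mathrm Nv^{1-s}\mathrm{Fr}_v^{-1})\prod_{v\notin\Sigma}(1-\mathrm Nv^{-s}\mathrm{Fr}_v^{-1})^{-1}\Big)\Big|_{s=0}\in\mathbb A_n,\qquad\theta=\theta^{\Sigma'}_{F^{\rm con},\Sigma}=(\theta_n)_n\in\mathbb A .$$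
In Section 1 this is $1+q\gamma^{-1}$.

The conjecture, posed in "Iwasawa Theory Over $\mathbb{Z}[[\mathbb{Z}p]]$ And Weil-Étale Cohomology" (https://github.com/davidburnsmaths/davidburnsmaths.github.io), says that for $m_n=p^n$ the ideal $\mathrm{Fit}^0_{\mathbb A}(H^1(C_F^\bullet))$ is $\theta\mathbb A$. It is true.

**Theorem A.** $H^1(C_F^\bullet)$ is a finitely presented $\mathbb A$-module and $\mathrm{Fit}^0_{\mathbb A}(H^1(C_F^\bullet))=\theta\,\mathbb A$. In particular the conjecture holds (take $m_n=p^n$).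

**Theorem B.** Assume $m_n\to\infty$. Then $\theta$ is a nonzerodivisor, $H^i(C_F^\bullet)=0$ for $i\ne1$, and there are $d$ and an exact sequence $0\to\mathbb A^d\xrightarrow{\Phi}\mathbb A^d\to H^1(C_F^\bullet)\to0$ with $\det\Phi=\theta$, whose reduction $\mathbb A_n^d\xrightarrow{\Phi_n}\mathbb A_n^d$ represents $C_n$ (degrees $0,1$) for every $n$. In particular $\mathrm{Fit}^0_{\mathbb A_n}(H^1(C_n))=\theta_n\mathbb A_n$ for all $n$. If $m_n=p^n$, there is an exact sequence
$$0\to(\mathbb Z_p/\mathbb Z)^r\to H^1(C_F^\bullet)\to\varprojlim_nH^1(C_n)\to0,$$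
where $r+1$ is the number of places of $F^{\rm con}$ above $\Sigma$; so $\varprojlim_nH^1(C_n)$ is finitely presented over $\mathbb A$ if and only if $r=0$.

## 3. Two points removed: what finite levels do not see

Take $k=F=\mathbb F_q(t)$, $m_n=p^n$, $\Sigma=\{0,\infty\}$, $\Sigma'=\{1\}$. The Euler product without $0,\infty$ is $(1-u)/(1-qu)$, so $\Theta(u)=(1-qu)\cdot\frac{1-u}{1-qu}=1-u$ and $\theta=1-\gamma^{-1}$. In particular $\theta_0=0$.

Over $\mathbb F$, the curve is $\mathbb F^\times$ with units $\mathbb F^\times t^{\mathbb Z}$ and trivial Picard group. Evaluation at $1$ is onto $\mathbb F^\times$ with kernel $t^{\mathbb Z}\cong\mathbb Z$, on which $\phi$ acts trivially. At level $n$ the base change to $\mathbb F$ has $p^n$ components, and we shall see in (5) that on $\mathbb Z[\Gamma_n]=\mathbb A_n$ the Frobenius $\phi$ acts as $\gamma^{-1}$. So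
$$C_n=[\mathbb A_n\xrightarrow{1-\gamma^{-1}}\mathbb A_n],\qquad H^0(C_n)=\mathbb Z\cdot N_n\ \ (N_n=\textstyle\sum_{h\in\Gamma_n}h),\qquad H^1(C_n)=\mathbb Z,\qquad H^1(C_F^\bullet)=\mathbb A/(1-\gamma^{-1}).$$
Theorem A holds here at sight, but three features deserve attention.

First, $H^1(C_F^\bullet)$ is not $\varprojlim H^1(C_n)=\mathbb Z$. The projection sends $N_{n+1}$ to $pN_n$, so the kernel of $\mathbb A/(1-\gamma^{-1})\to\mathbb Z$ is $\varprojlim^1(\mathbb Z\xleftarrow{p}\mathbb Z\xleftarrow{p}\cdots)=\mathbb Z_p/\mathbb Z$. On this group $\mathbb A$ acts through the augmentation $\mathbb A\to\mathbb Z$; being uncountable, it is not finitely generated. So a finitely generated $\mathbb A$-module can have a submodule that is not, and $\mathbb A$ is not Noetherian. Finite presentation has to be proved, not quoted.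

Second, consider the sensible plan: find, for every $n$, compatible presentations $f_n:P_n\to\mathbb A_n^d$ of $H^1(C_n)$ with $P_n$ projective of rank $d$; compute the ideal $(\bigwedge^df_n)(\bigwedge^dP_n)$ one prime $\ell$ at a time, by $\ell$-adic cohomology; and pass to the limit. To pass to the limit we need generators $z_n$ of $\mathcal L_n=\bigwedge^dP_n$ which map to $\theta_n$ and satisfy $z_{n+1}\mapsto z_n$. If $\theta_n$ is a nonzerodivisor, $\bigwedge^df_n$ is injective: local generators with image $\theta_n$ agree inside $\mathbb Q\otimes\mathcal L_n$, glue to a global one, and are compatible in $n$. But at a character $\psi$ of $H_n$ with $\psi(\theta_n)=0$, the map $\bigwedge^df_n$ is zero on $\psi$-parts. There the image of $z_n$ remembers nothing. We cannot conclude that $\mathcal L_n$ is free, $z_n$ is not determined, and nothing forces compatibility. In the example at level $0$, both generators $\pm1$ of $\mathbb Z$ map to $\theta_0=0$. This is the exact point where the argument of Section 1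 stops.

Third, the example also shows the remedy. A complex of the form $[T\xrightarrow gT]$ carries an extra map $\ker g\to T\to\mathrm{coker}\,g$. Here it sends $N_n$ to $p^n$, and it is an isomorphism after $\otimes\mathbb Q$. Use it to fill in the part of $g$ that is zero: at the trivial character replace $0$ by the identity, and leave the entry $1-\psi(\gamma)^{-1}$ for $\psi\ne1$. The completed determinant has no zero component, and at level $0$ it singles out the generator $+1$. The Weil-étale complex is a mapping fibre of $1-\phi$ on one fixed complex, so it carries such a map at all levels, strictly compatibly. That is what will pin down the $z_n$.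

## 4. Mapping fibres, inverse limits, and group rings

**Mapping fibres.** For an endomorphism $g$ of a complex $K$ let
$$\mathrm{Fib}(g)^i=K^i\oplus K^{i-1},\qquad d(x,y)=(dx,\ gx-dy),\qquad b(x,y)=(0,x).\tag{1}$$
It is isomorphic to $\mathrm{Cone}(g)[-1]$ by $(x,y)\mapsto(x,-y)$. One has $bd(x,y)=(0,dx)=-db(x,y)$, so $b:\mathrm{Fib}(g)\to\mathrm{Fib}(g)[1]$ is a chain map; it is strictly natural in $(K,g)$. There are exact sequences
$$0\to\mathrm{coker}(g|H^{i-1}(K))\to H^i(\mathrm{Fib}(g))\to\ker(g|H^i(K))\to0,\tag{2}$$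
and on cohomology $b$ is the composite $H^i(\mathrm{Fib}(g))\to\ker(g|H^i(K))\to H^i(K)\to\mathrm{coker}(g|H^i(K))\hookrightarrow H^{i+1}(\mathrm{Fib}(g))$. For $K=T$ in degree $0$, $\mathrm{Fib}(g)=[T\xrightarrow gT]$ and $b$ induces the natural map $\ker g\to T\to\mathrm{coker}\,g$. Replacing $\phi$ by $\phi^{-1}$ changes $1-\phi$ to $-\phi^{-1}(1-\phi)$, which gives an isomorphic complex; so the choice of convention for $\phi$ is harmless. All our Galois actions are the natural left actions, and $\phi$ acts on functions $\mathcal O(X)\otimes\mathbb F$ as $1\otimes\phi$.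

**Inverse limits.** For a tower $(X_n)$ of abelian groups, $\varprojlim$ and $\varprojlim^1$ are the kernel and cokernel of $\prod X_n\to\prod X_n$, $(x_n)\mapsto(x_n-\overline{x_{n+1}})$. $\varprojlim^1$ vanishes if the transition maps are onto or all $X_n$ are finite. If $(X_n^\bullet)$ is a tower of complexes with termwise surjective transition maps, then $\mathrm R\varprojlim$ is the termwise limit, and there are Milnor sequences $0\to\varprojlim^1H^{i-1}(X_n^\bullet)\to H^i(\varprojlim X_n^\bullet)\to\varprojlim H^i(X_n^\bullet)\to0$. A limit of nonempty finite sets is nonempty.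

**Group rings.** Let $H$ be a finite abelian group and $\ell$ a prime. Then $\mathbb Z_\ell[H]$ is a finite product of local rings, over each of which finitely generated (f.g.) projective modules are free. A f.g. $\mathbb Z_\ell$-free module $T$ over $\mathbb Z_\ell[H]$ with $H^i(H',T)=0$ for all $i\ge2$ and all $H'\le H$ is cohomologically trivial (two consecutive degrees suffice), and hence projective. An element $a\in\mathbb Z_\ell[H]$ is invertible if all $\psi(a)$ are $\ell$-adic units: their product is the determinant of multiplication by $a$. The determinant of an endomorphism $h$ of a f.g. projective module $T$ is $\det(h\oplus1)$ on a free module $T\oplus T'$. We fix embeddings $\bar{\mathbb Q}\to\bar{\mathbb Q}_\ell$ for all $\ell$; characters $\psi$ have values in $\bar{\mathbb Q}$, and $e_\psi$ is the idempotent with $he_\psi=\psi(h)e_\psi$.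

For an abelian group $X$ put $T_\ell(X)=\varprojlim_mX[\ell^m]$ and $V_\ell X=\mathbb Q_\ell\otimes T_\ell(X)$.

## 5. Geometry over the algebraic closure

This section computes the one complex from which all levels are built. Let $k\subseteq F'\subseteq F$ and let $\bar C=\bar C_{F'}$, with set of components $\pi_0$ and sets of points $\bar\Sigma,\bar\Sigma'$ above $\Sigma,\Sigma'$. It may be disconnected, since $F'$ may contain new constants. As $\bar C_k$ is connected, every component surjects onto it, so every component meets $\bar\Sigma$ and $\bar\Sigma'$.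

Let $\mathbb G_m^{\Sigma'}$ be the kernel of the surjection of étale sheaves $\mathbb G_m\to\bigoplus_{w\mid\Sigma'}i_{w*}\mathbb G_m$. The $\Sigma'$-modified complexes are the complexes of this sheaf. Put $K_{F'}=\mathrm R\Gamma(\bar C^\Sigma,\mathbb G_m^{\Sigma'})$.

**Lemma 2.** $K_{F'}$ has cohomology only in degrees $0$ and $1$. The group $U=H^0(K_{F'})$ is f.g. free, and $\phi$ acts on it with finite order. The group $D=H^1(K_{F'})$ is torsion and divisible, of $\ell$-corank at most some $N_0$ for all primes $\ell$. For every $m\ge1$, $D^{\phi^m}$ is finite and $(1-\phi^m)D=D$.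

*Proof.* **Step 1: the projective curve.** By Tsen's theorem $H^i(\cdot,\mathbb G_m)=0$ for $i\ge2$ on $\bar C$ and on $\bar C^\Sigma$, and $R^ij_*\mathbb G_m=0$ for $i>0$, where $j:\bar C^\Sigma\to\bar C$. A constant on a component that is $1$ at a point of $\bar\Sigma'$ is $1$. Hence $\mathrm R\Gamma(\bar C,\mathbb G_m^{\Sigma'})=\mathrm{Pic}_{\Sigma'}[-1]$ with
$$0\to W\to\mathrm{Pic}_{\Sigma'}\to\mathrm{Pic}(\bar C)\to0,\qquad W=\Big(\bigoplus_{\bar\Sigma'}\mathbb F^\times\Big)\Big/\Big(\bigoplus_{\pi_0}\mathbb F^\times\Big).$$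

**Step 2: the open curve.** This step turns the deletion of $\bar\Sigma$ into an exact sequence. Valuations give $0\to\mathbb G_m^{\Sigma'}\to j_*\mathbb G_m^{\Sigma'}\to\bigoplus_{\bar\Sigma}\mathbb Z\to0$ on $\bar C$, and $R^ij_*\mathbb G_m^{\Sigma'}=0$ for $i>0$ because $\Sigma\cap\Sigma'=\emptyset$. So $K_{F'}$ has cohomology only in degrees $0,1$, and $0\to U\to\mathbb Z[\bar\Sigma]\to\mathrm{Pic}_{\Sigma'}\to D\to0$ is exact. The degree map $\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0]$ is onto. With $L=\ker(\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0])$, $J=\mathrm{Pic}^0(\bar C)$ (multidegree $0$) and $J_{\Sigma'}=\ker(\mathrm{Pic}_{\Sigma'}\to\mathbb Z[\pi_0])$ we get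
$$0\to U\to L\to J_{\Sigma'}\to D\to0,\qquad0\to W\to J_{\Sigma'}\to J\to0.\tag{3}$$

**Step 3: sizes.** $J$ consists of the $\mathbb F$-points of a product of Jacobians, so it is torsion and divisible, with coranks at most twice the sum of the genera. $W$ is a quotient of $(\mathbb F^\times)^{|\bar\Sigma'|}$, so it is torsion and divisible of coranks at most $|\bar\Sigma'|$; moreover $W[p^\infty]=0$. So $J_{\Sigma'}$ is torsion and divisible with bounded coranks. As $L$ is f.g., its image $B$ in $J_{\Sigma'}$ is finite. So $U$ has finite index in $L$, on which $\phi$ acts through a permutation of $\bar\Sigma$, and $D=J_{\Sigma'}/B$ is torsion and divisible with the same coranks.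

**Step 4: fixed points of $\phi^m$.** $J^{\phi^m}$ is the group of $\mathbb F_{q^m}$-points of an abelian variety, so it is finite. Some power $\phi^{mM}$ fixes all points of $\bar\Sigma'$ and hence acts on $W$ as raising to the power $q^{mM}$; so $W^{\phi^m}\subseteq W[q^{mM}-1]$ is finite. Hence $J_{\Sigma'}^{\phi^m}$ is finite, and the exact sequence $J_{\Sigma'}^{\phi^m}\to D^{\phi^m}\to B/(1-\phi^m)B$ shows that $D^{\phi^m}$ is finite. An endomorphism of $(\mathbb Q_\ell/\mathbb Z_\ell)^c$ with finite kernel is onto: its Pontryagin dual is an endomorphism of $\mathbb Z_\ell^c$ with finite cokernel, hence injective. Apply this to $1-\phi^m$ on each $\ell$-part of $D$. $\square$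

From now on $U,D,L,J,W,\pi_0,\bar\Sigma,\bar\Sigma'$ refer to $F'=F$ unless stated otherwise.

## 6. All levels of the tower from one complex

The aim is a model of $(C_n)_n$ in which transition maps and the map $b$ commute on the nose.

**Step 1: push everything to $V=C_k^\Sigma$.** Let $\pi:C_F^\Sigma\to V$; it is finite étale. Let $\mathcal F=\pi_*\mathbb G_m^{\Sigma'}$, a sheaf of $\mathbb Z[G]$-modules. Let $\rho_n:V_n=V\otimes\mathbb F_{q^{m_n}}\to V$, a finite étale $\Gamma_n$-torsor. Since $F\cap k_n=k$, we have $F_n=F\otimes_{\mathbb F_q}\mathbb F_{q^{m_n}}$ and $C^\Sigma_{F_n}=C^\Sigma_F\times_VV_n$. So the pushforward to $V$ of $\mathbb G_m^{\Sigma'}$ on $C^\Sigma_{F_n}$ is $\rho_{n*}\rho_n^*\mathcal F$.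

Let $\mathcal F\to I^\bullet$ be an injective resolution by étale sheaves of $\mathbb Z[G]$-modules. As $\rho_n$ is finite étale, $\rho_n^*$ and $\rho_{n*}$ are exact and preserve injectives, each being right adjoint to an exact functor. So $\rho_{n*}\rho_n^*I^\bullet$ is an injective resolution of $\rho_{n*}\rho_n^*\mathcal F$, and the traces $\rho_{n'*}\rho_{n'}^*I^\bullet\to\rho_{n*}\rho_n^*I^\bullet$ for $n'\ge n$ extend the norm maps. For a sheaf $I$ on $V$ let $\Gamma(\bar V,I)=\varinjlim_m\Gamma(V\otimes\mathbb F_{q^m},I)$, with its action of $\phi$. Étale cohomology commutes with this limit, so $\mathbf K=\Gamma(\bar V,I^\bullet)$ is a complex of $\mathbb Z[G\times\phi^{\mathbb Z}]$-modules representing $K_F$.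

**Step 2: identify level $n$.** The isomorphism
$$\mathbb F_{q^{m_n}}\otimes_{\mathbb F_q}\mathbb F\cong\mathrm{Map}(\mathbb Z/m_n,\mathbb F),\qquad a\otimes b\mapsto(i\mapsto a^{q^i}b),\tag{4}$$
turns $\gamma\otimes1$ and $1\otimes\phi$ into $(\gamma f)(i)=f(i+1)$ and $(\phi f)(i)=\phi(f(i-1))$; the second holds because $a^{q^i}b^q=(a^{q^{i-1}}b)^q$. So $\bar V\times_VV_n$ is a disjoint union of copies of $\bar V$ indexed by $\mathbb Z/m_n$. $\mathrm{Spec}(\gamma)$ maps the $i$-th copy identically to the $(i+1)$-st, and $\mathrm{Spec}(1\otimes\phi)$ maps the $i$-th to the $(i-1)$-st by $\mathrm{Spec}(\phi)$. Hence $\Gamma(\bar V,\rho_{n*}\rho_n^*I^\bullet)=\mathrm{Map}(\mathbb Z/m_n,\mathbf K)$ with the same formulas, and $G$ acts on values. Now send $f$ to $\sum_i\gamma^{-i}\otimes f(i)$. Then $\gamma f\mapsto\sum_i\gamma^{-i}\otimes f(i+1)=\gamma\sum_i\gamma^{-i}\otimes f(i)$, and $\phi f\mapsto\sum_i\gamma^{-i}\otimes\phi f(i-1)=(\gamma^{-1}\otimes\phi)\sum_i\gamma^{-i}\otimes f(i)$. So the level-$n$ complex is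
$$\mathbb Z[\Gamma_n]\otimes\mathbf K,\quad\gamma\text{ acting by multiplication},\quad\phi\text{ acting as }\gamma^{-1}\otimes\phi.\tag{5}$$
Since $V_{n'}\to V_n$ maps the $i$-th copy to the $(i\bmod m_n)$-th, traces are sums over the fibres of $\mathbb Z/m_{n'}\to\mathbb Z/m_n$, that is, the projections $\mathbb Z[\Gamma_{n'}]\otimes\mathbf K\to\mathbb Z[\Gamma_n]\otimes\mathbf K$.

**Step 3: make the terms free.** By Lemma 2 we can choose a complex $K$ of free $\mathbb Z[G\times\phi^{\mathbb Z}]$-modules in degrees $\le1$ with a quasi-isomorphism $K\to\tau_{\le1}\mathbf K$. Then $H^0(K)=U$, $H^1(K)=D$. From now on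
$$C_n=\mathrm{Fib}(g_n\mid K_n),\qquad K_n=\mathbb Z[\Gamma_n]\otimes K,\qquad g_n=1-\gamma^{-1}\otimes\phi.\tag{6}$$
This represents the Weil-étale complex at level $n$, with norms the projections. It is a complex of free $\mathbb A_n$-modules in degrees $\le2$, the transition maps are termwise surjective, $\mathbb A_n\otimes_{\mathbb A_{n'}}C_{n'}=C_n$ as complexes, and $C_F^\bullet=\varprojlim C_n$ termwise. The maps $b_n:C_n\to C_n[1]$ of (1) commute strictly with the transition maps.

## 7. Finite levels: bounded generation and the map $\beta_n$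

**Step 1: kernel and cokernel of $g_n$.** Let $Y$ be an abelian group with an automorphism $\phi$, and $m=m_n$. An element $\sum_i\gamma^{-i}\otimes y_i$ is fixed by $\gamma^{-1}\otimes\phi$ iff $y_{i+1}=\phi y_i$ for all $i\in\mathbb Z/m$. So
$$\ker(1-\gamma^{-1}\otimes\phi\mid\mathbb Z[\Gamma_n]\otimes Y)\cong Y^{\phi^m},\qquad y\leftrightarrow\sum_{0\le i<m}\gamma^{-i}\otimes\phi^iy.\tag{7}$$
The map $\sum_{0\le i<m}\gamma^{-i}\otimes y_i\mapsto\sum\phi^{-i}y_i$ induces an isomorphism from the cokernel to $Y/(1-\phi^m)Y$. Indeed $\gamma^{-i-1}\otimes\phi y$ and $\gamma^{-i}\otimes y$ have equal images for $i<m-1$; for $i=m-1$ the images are $\phi y$ and $\phi^{1-m}y$, which differ by an element of $(1-\phi^m)Y$; and $y\mapsto1\otimes y$ is the inverse.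

**Step 2: cohomology of $C_n$.** By (2), (7) and Lemma 2, $C_n$ has cohomology only in degrees $0,1$ (in degree $2$ it is $D/(1-\phi^{m_n})D=0$), $H^0(C_n)\cong U^{\phi^{m_n}}$ is f.g. free, and $M_n:=H^1(C_n)$ sits in
$$0\to U/(1-\phi^{m_n})U\to M_n\to D^{\phi^{m_n}}\to0.\tag{8}$$
The first group needs at most $\mathrm{rk}\,U$ generators. The last is a finite subgroup of $D$, so it needs at most $N_0$. Hence for every $n$ the abelian group $M_n$, and each of its subgroups, is generated by at most $N=\mathrm{rk}\,U+N_0$ elements.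

**Step 3: the map $\beta_n$.** Rationally $H^0(C_n)$ and $H^1(C_n)$ are kernel and cokernel of $g_n$ on $\mathbb Q[\Gamma_n]\otimes U$, and by Section 4 $b_n$ induces the natural map between them. As $\gamma^{-1}\otimes\phi$ has finite order there, $g_n$ is semisimple, so
$$\beta_n:\mathbb Q\otimes H^0(C_n)\to\mathbb Q\otimes H^1(C_n),\quad\text{induced by }b_n,\tag{9}$$
is an isomorphism of $\mathbb Q[H_n]$-modules, compatible with the transition maps.

**Step 4: generators for all levels at once.** This replaces the choice of the $x_n$ in Section 1. The complex $C_{n+1}$ consists of free modules in degrees $\le2$ with $H^2=0$. So $C^1_{n+1}\to C^2_{n+1}$ is split onto, its kernel $Z^1$ is projective, and $M_{n+1}=\mathrm{coker}(C^0_{n+1}\to Z^1)$. Tensoring preserves the splitting and the cokernel, so $\mathbb A_n\otimes M_{n+1}\cong M_n$, and $M_{n+1}\to M_n$ is onto. The ranks of the $M_n$ are nondecreasing and at most $N$, hence constant for $n\ge n_1$. For such $n$ the torsion-free quotients $M_{n+1}^{\rm tf}\to M_n^{\rm tf}$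 are isomorphic, being onto between free groups of the same rank, and the snake lemma shows that $M_{n+1,\rm tor}\to M_{n,\rm tor}$ is onto. The finite nonempty sets of $N$-tuples generating $M_{n,\rm tor}$ ($n\ge n_1$) form an inverse system, so have nonempty limit. As $\varprojlim^1M_{n,\rm tor}=0$, a finite generating set of $M_{n_1}^{\rm tf}$ lifts to $\varprojlim M_n$. Together:
$$\text{there are }d\ge3\text{ and }x_1,\dots,x_d\in\varprojlim M_n\text{ whose images generate }M_n\text{ for every }n\tag{10}$$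
(for $n<n_1$ by surjectivity).

## 8. The $\ell$-adic shape of $C_n$

The purpose is to show that, over $\mathbb Z_\ell$, $C_n$ is $[T\xrightarrow{g}T]$ for a projective module $T$. Here $\ell$ is any prime, and $\ell=p$ is allowed.

**Step 1: the module $T_\ell$.** By Lemma 2, $K_{F'}\otimes^{\mathbb L}\mathbb Z/\ell^m$ has cohomology $U_{F'}[\ell^m]=0$ in degree $-1$, $D_{F'}/\ell^m=0$ in degree $1$, and in degree $0$ an extension of $D_{F'}[\ell^m]$ by $U_{F'}/\ell^m$ with surjective transition maps ($D_{F'}$ is divisible). So its $\mathrm R\varprojlim_m$ is a module $T_\ell(F')$ in degree $0$ with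
$$0\to\mathbb Z_\ell\otimes U_{F'}\to T_\ell(F')\to T_\ell(D_{F'})\to0,\tag{11}$$
which is f.g. free over $\mathbb Z_\ell$. Let $T_\ell=T_\ell(F)$ and $V_\ell=\mathbb Q_\ell\otimes T_\ell$.

**Step 2: $T_\ell$ is a projective $\mathbb Z_\ell[G]$-module.** Let $G'\le G$. Then $\bar C_F^\Sigma\to\bar C_{F^{G'}}^\Sigma$ is an étale $G'$-torsor, and $\mathbb G_m^{\Sigma'}$ upstairs is the pullback of $\mathbb G_m^{\Sigma'}$ downstairs. By Hochschild–Serre $\mathrm R\Gamma(G',K_F)=K_{F^{G'}}$. The functor $\mathrm R\Gamma(G',-)$ commutes with $\otimes^{\mathbb L}\mathbb Z/\ell^m$ (a cone of $\ell^m$) and with $\mathrm R\varprojlim_m$. So $\mathrm R\Gamma(G',T_\ell)=T_\ell(F^{G'})$ in degree $0$, whence $H^i(G',T_\ell)=0$ for all $i\ge1$ and all $G'$. By the criterion of Section 4, $T_\ell$ is projective. Consequently $T_{\ell,n}:=\mathbb Z[\Gamma_n]\otimes T_\ell=\mathbb Z_\ell[H_n]\otimes_{\mathbb Z_\ell[G]}T_\ell$ is projective over $\mathbb Z_\ell[H_n]$.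

**Step 3: comparison.** Let $\hat K=\varprojlim_mK/\ell^m$ and $\hat C_n=\varprojlim_mC_n/\ell^m=\mathrm{Fib}(g_n\mid\mathbb Z[\Gamma_n]\otimes\hat K)$. As $K$ consists of free abelian groups, $\hat K$ represents the $\mathrm R\varprojlim$ of Step 1, so its only cohomology is $T_\ell$ in degree $0$, and $\hat K\leftarrow\tau_{\le0}\hat K\to T_\ell$ are equivariant quasi-isomorphisms. Applying $\mathrm{Fib}(g_n\mid\mathbb Z[\Gamma_n]\otimes-)$ connects $\hat C_n$ with $[T_{\ell,n}\xrightarrow{g_n}T_{\ell,n}]$, strictly compatibly with $b$.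

It remains to see that $\mathbb Z_\ell\otimes C_n\to\hat C_n$ is a quasi-isomorphism. $H^i(C_n/\ell^m)$ is an extension of $H^{i+1}(C_n)[\ell^m]$ by $H^i(C_n)/\ell^m$; these are finite since $C_n$ has f.g. cohomology, so no $\varprojlim^1$ occurs. In the limit, $\varprojlim_mH^{i+1}(C_n)[\ell^m]$ (transition maps multiplication by $\ell$) is $0$ and $\varprojlim_mH^i(C_n)/\ell^m=\mathbb Z_\ell\otimes H^i(C_n)$. So $H^i(\hat C_n)=\mathbb Z_\ell\otimes H^i(C_n)$, as wanted. Hence
$$\mathbb Z_\ell\otimes C_n\cong[T_{\ell,n}\xrightarrow{g_n}T_{\ell,n}]\ \text{(degrees }0,1)\quad\text{in }D(\mathbb Z_\ell[H_n]),\tag{12}$$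
and under (12) the map $b_n:H^0\to H^1$ becomes the natural map $\ker g_n\to T_{\ell,n}\to\mathrm{coker}\,g_n$.

## 9. Compatible two-term presentations

**Step 1: construction.** This step turns the generators (10) into presentations. By Milnor's sequence $H^1(\varprojlim C_n)\to\varprojlim M_n$ is onto. Choose $1$-cocycles of $\varprojlim C_n$ lifting $x_1,\dots,x_d$. They give strictly compatible chain maps $u_n:\mathbb A_n^d[-1]\to C_n$. Let $Q_n=\mathrm{Cone}(u_n)$; there are termwise split exact sequences, strictly compatible in $n$,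
$$0\to C_n\to Q_n\to\mathbb A_n^d[0]\to0,\tag{13}$$
whose connecting map $\mathbb A_n^d\to M_n$ is given up to sign by the $x_i$, hence is onto. So $Q_n$ has cohomology only in degree $0$. Put $P_n=H^0(Q_n)$, and let $f_n:P_n\to\mathbb A_n^d$ be the induced map. The chain of quasi-isomorphisms
$$C_n\to\mathrm{Fib}(Q_n\to\mathbb A_n^d)\leftarrow\mathrm{Fib}(\tau_{\le0}Q_n\to\mathbb A_n^d)\to[P_n\xrightarrow{f_n}\mathbb A_n^d],\tag{14}$$
where $\mathrm{Fib}(Q\to Q')$ is defined by the formula (1) and the first map is $c\mapsto(c,0)$, is strictly compatible in $n$. It identifies $H^0(C_n)=\ker f_n$ and $M_n=\mathrm{coker} f_n$.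

**Step 2: $P_n$ is projective of constant rank $d$.** $P_n$ is an extension of a submodule of $\mathbb A_n^d$ by $H^0(C_n)$, so it is f.g. and $\mathbb Z$-torsion-free. Let $H'\le H_n$. By (12), and since $T_{\ell,n}$ is projective, the hypercohomology $H^i(H',\mathbb Z_\ell\otimes C_n)$ vanishes for $i\ge2$. From (13), $H^i(H',\mathbb Z_\ell\otimes C_n)\to H^i(H',\mathbb Z_\ell\otimes P_n)\to H^i(H',\mathbb Z_\ell[H_n]^d)$ is exact, and the last term is zero for $i\ge1$. So $H^i(H',\mathbb Z_\ell\otimes P_n)=0$ for $i\ge2$, and $\mathbb Z_\ell\otimes P_n$ is projective by Section 4. This holds for all $\ell$. As $\mathrm{Ext}^1_{\mathbb A_n}(P_n,X)$, for f.g. $X$, is f.g. and commutes with $\otimes\mathbb Z_\ell$, it vanishes, so $P_n$ is projective. By (9) and semisimplicity of $\mathbb Q[H_n]$, $\mathbb Q\otimes P_n\cong\mathbb Q[H_n]^d$. Over each of the finitely many local factors of $\mathbb Z_\ell[H_n]$ the module $\mathbb Z_\ell\otimes P_n$ is free, of rank seen rationally. So $\mathbb Z_\ell\otimes P_n$ is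 free of rank $d$ over $\mathbb Z_\ell[H_n]$ for every $\ell$, and $P_n$ has constant rank $d$.

**Step 3: $\mathbb A_n\otimes_{\mathbb A_{n'}}P_{n'}\cong P_n$ for $n'\ge n$.** $Q_{n'}$ is a complex of free modules in degrees $\le2$ with no cohomology in positive degrees. So $0\to\ker d^0\to Q^0_{n'}\to Q^1_{n'}\to Q^2_{n'}\to0$ is split exact, and $P_{n'}=\mathrm{coker}(Q^{-1}_{n'}\to\ker d^0)$. Tensoring gives $\mathbb A_n\otimes P_{n'}=H^0(\mathbb A_n\otimes Q_{n'})=H^0(Q_n)=P_n$. In particular the transition maps of $(P_n)$ are onto.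

**Step 4: the limit.** In (13) all transition maps are onto, so $0\to\varprojlim C_n\to\varprojlim Q_n\to\mathbb A^d[0]\to0$ is exact. By Milnor's sequence, and since $\varprojlim^1P_n=0$, $\varprojlim Q_n$ has cohomology only in degree $0$, equal to $P:=\varprojlim P_n$. With $f=\varprojlim f_n$,
$$H^0(C_F^\bullet)=\ker f,\qquad H^1(C_F^\bullet)=\mathrm{coker}(f:P\to\mathbb A^d),\qquad H^i(C_F^\bullet)=0\ (i\ne0,1).\tag{15}$$

Put $\mathcal L_n=\bigwedge^d_{\mathbb A_n}P_n$, an invertible module, with $\mathbb A_n\otimes_{\mathbb A_{n'}}\mathcal L_{n'}=\mathcal L_n$. What is missing is a compatible system of generators $z_n$ of the $\mathcal L_n$ with $(\bigwedge^df_n)(z_n)=\theta_n$.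

## 10. The Euler product as a determinant

For $v\notin\Sigma$ let $d_v$ be its degree over $\mathbb F_q$ and $\sigma_v\in G$ its Frobenius. Then $\mathrm{Fr}_v=\gamma^{d_v}\sigma_v$ and $\mathrm Nv=q^{d_v}$. Put
$$\Theta(u)=\prod_{v\in\Sigma'}(1-(qu)^{d_v}\sigma_v^{-1})\prod_{v\notin\Sigma}(1-u^{d_v}\sigma_v^{-1})^{-1}\in1+u\mathbb Z[G][[u]],$$
$$\Delta_\ell(u)=\det\nolimits_{\mathbb Z_\ell[G]}(1-u\phi\mid T_\ell)\in1+u\mathbb Z_\ell[G][u].$$

**Step 1: pieces of $V_\ell$.** By (3) and (11) (a finite kernel does not change $V_\ell$), in the Grothendieck group of finite-dimensional $\mathbb Q_\ell[G\times\phi^{\mathbb Z}]$-modules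
$$[V_\ell]=[\mathbb Q_\ell L]+[V_\ell J]+[V_\ell W],\qquad[V_\ell W]=[\mathbb Q_\ell(1)\otimes\mathbb Q_\ell[\bar\Sigma']]-[\mathbb Q_\ell(1)\otimes\mathbb Q_\ell[\pi_0]]\ (\ell\ne p),\qquad V_pW=0,\tag{16}$$
where on $\mathbb Q_\ell(1)$ the Frobenius $\phi$ acts by $q$ and $G$ trivially.

**Step 2: actions on points.** Signs matter here. A closed point of $\bar C=\bar C_F$ is the kernel $\mathfrak m_h$ of $h\otimes1:R\otimes\mathbb F\to\mathbb F$ for a homomorphism $h:R\to\mathbb F$ on a suitable affine or semilocal $G$-stable ring $R\subset F$ of $C_F$. The action on divisors induced from functions is $\mathfrak m\mapsto(1\otimes\phi)(\mathfrak m)$ and, for $\tau\in G$, $\mathfrak m\mapsto(\tau\otimes1)(\mathfrak m)$. If $h'=\phi\circ h$, then $(h'\otimes1)(1\otimes\phi)(\sum a\otimes c)=\sum\phi(h(a))\phi(c)=\phi\big((h\otimes1)(\sum a\otimes c)\big)$. If $h''=h\circ\tau^{-1}$, then $(h''\otimes1)\circ(\tau\otimes1)=h\otimes1$. So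
$$\phi\cdot h=\phi\circ h,\qquad\tau\cdot h=h\circ\tau^{-1}.\tag{17}$$

**Lemma 3.** For $\ell\ne p$, $\Delta_\ell(u)=\Theta(u)$. Hence $\Theta\in\mathbb Z[G][u]$ and $\theta_n=\Theta(\gamma^{-1})$.

*Proof.* For a character $\chi$ of $G$,
$$\log\chi(\Delta_\ell(u))=-\sum_{m\ge1}\frac{u^m}m\mathrm{tr}(\phi^m\mid e_\chi V_\ell),\qquad\mathrm{tr}(\phi^m\mid e_\chi V_\ell)=\frac1{|G|}\sum_{\tau\in G}\chi(\tau)\,\mathrm{tr}(\tau^{-1}\phi^m\mid V_\ell).\tag{18}$$
Fix $\tau$ and $m\ge1$. By (17), on points $\tau^{-1}\phi^m$ is the $\mathbb F$-morphism $\varepsilon=s\circ\mathrm{Fr}^m$ of $\bar C$, where $s$ is the automorphism $h\mapsto h\circ\tau$ and $\mathrm{Fr}$ is the relative $q$-Frobenius $h\mapsto\phi\circ h$. On $\mathrm{Pic}(\bar C)$ it acts as $\varepsilon_*$. Now $V_\ell J=H^1(\bar C,\mathbb Q_\ell(1))$; $\varepsilon_*$ is adjoint to $\varepsilon^*$ under the Weil pairing, and the $\mathbb F$-morphism $\varepsilon$ acts trivially on roots of unity. So $\mathrm{tr}(\varepsilon_*\mid V_\ell J)=\mathrm{tr}(\varepsilon^*\mid H^1(\bar C,\mathbb Q_\ell))$.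 Let $c$ be the number of components mapped to themselves by $\varepsilon$. Then $\varepsilon^*$ has trace $c$ on $H^0$ and $q^mc$ on $H^2$. As $d\varepsilon=0$, fixed points have multiplicity one, and the Lefschetz formula gives
$$\mathrm{tr}(\tau^{-1}\phi^m\mid V_\ell J)=c+q^mc-\#\mathrm{Fix}(\varepsilon\mid\bar C).$$
Also $\mathrm{tr}(\tau^{-1}\phi^m\mid\mathbb QL)=\#\mathrm{Fix}(\varepsilon\mid\bar\Sigma)-c$ and $\mathrm{tr}(\tau^{-1}\phi^m\mid V_\ell W)=q^m(\#\mathrm{Fix}(\varepsilon\mid\bar\Sigma')-c)$. In the sum (16) the terms in $c$ cancel: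
$$\mathrm{tr}(\tau^{-1}\phi^m\mid V_\ell)=-\#\mathrm{Fix}(\tau^{-1}\phi^m\mid\bar C\setminus\bar\Sigma)+q^m\,\#\mathrm{Fix}(\tau^{-1}\phi^m\mid\bar\Sigma').\tag{19}$$
Let $\bar v$ be the set of points over $v$. Since $\#\mathrm{Fix}(\tau^{-1}\phi^m\mid\bar v)=\mathrm{tr}(\tau^{-1}\phi^m\mid\mathbb Q[\bar v])$, (18) and (19) give
$$\Delta_\ell(u)=\prod_{v\in\Sigma'}\det\nolimits_{\mathbb Q[G]}(1-qu\phi\mid\mathbb Q[\bar v])\prod_{v\notin\Sigma}\det\nolimits_{\mathbb Q[G]}(1-u\phi\mid\mathbb Q[\bar v])^{-1}.$$
It remains to compute one factor. For $v\notin\Sigma$ the points of $\bar v$ are the homomorphisms $h$ to $\mathbb F$ from the semilocal ring of $F$ at $v$. The $d_v$ possible restrictions of $h$ to the residue field of $v$ are permuted cyclically by $\phi$, and the $h$ with a given restriction form a $G$-torsor, as $v$ is unramified. Moreover $\phi^{d_v}\cdot h=h(\cdot)^{\mathrm Nv}=h\circ\sigma_v=\sigma_v^{-1}\cdot h$, because $\sigma_v(a)\equiv a^{\mathrm Nv}$ modulo every place above $v$. So $\mathbb Q[\bar v]$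 is $\mathbb Q[G]$-free on $h,\phi h,\dots,\phi^{d_v-1}h$, and $\det(1-u\phi\mid\mathbb Q[\bar v])=1-u^{d_v}\sigma_v^{-1}$. Hence $\Delta_\ell=\Theta$. As $\Delta_\ell$ is a polynomial, so is $\Theta$. The Euler product of $\theta_n$ at $s$ is $\Theta(q^{-s}\gamma^{-1})$; at $s=0$ this is $\Theta(\gamma^{-1})$. $\square$

**Lemma 4.** $\Theta(u)=\Delta_p(u)\,\eta(u)$ with $\eta\in\mathbb Z_p[G][u]$ and $\eta(\gamma^{-1})\in\mathbb Z_p[H_n]^\times$ for all $n$.

*Proof.* At $\ell=p$ the module $T_p$ sees only part of the eigenvalues of $\phi$. We show that the missing ones contribute a unit.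

**Step 1: notation.** Let $\Pi(u)=\det_{\mathbb Q_\ell[G]}(1-u\phi\mid V_\ell J)$ for $\ell\ne p$. By Lemma 3 and (16),
$$\Theta(u)=\det(1-u\phi\mid\mathbb QL)\;\Pi(u)\;\det\big(1-qu\phi\mid\ker(\mathbb Q[\bar\Sigma']\to\mathbb Q[\pi_0])\big),\tag{20}$$
so $\Pi\in\mathbb Q[G][u]$ is independent of $\ell$. Let $S$ be the multiset of pairs $(\chi,\alpha)$ with $\chi$ a character of $G$ and $\alpha$ a reciprocal root of $\chi(\Pi)$. Let $S_1\subseteq S$ be the part with $|\alpha|_p=1$. Let $S'$ be the multiset of $(\chi,\alpha)$ with $\alpha$ an eigenvalue of $\phi$ on $e_\chi(\bar{\mathbb Q}_p\otimes V_pJ)$; these $\alpha$ are $p$-adic units, since $\phi$ is bijective on $T_pJ$. We claim that $S_1=S'$.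

**Step 2: count kernels of isogenies in two ways.** $J$ is the group of $\mathbb F$-points of the abelian variety $A=\mathrm{Pic}^0_{C_F/\mathbb F_q}$; $G$ acts on $A$ over $\mathbb F_q$, and $\phi$ acts as the Frobenius endomorphism $\pi_A$. So all $\alpha$ in $S$ are nonzero algebraic integers. Let $y\in\mathbb Z[G][x]$, acting on $A$ via $x\mapsto\pi_A$, and write $y(\chi,\alpha)$ for its value under $\chi$ and $x\mapsto\alpha$. Suppose $a=1-\pi_Ay$ is an isogeny. As $d\pi_A=0$, $a$ is étale, so
$$\#\ker a(\mathbb F)=\deg a=\det(a\mid V_\ell A)=\prod_{(\chi,\alpha)\in S}(1-\alpha\,y(\chi,\alpha)).$$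
On the other hand $a$ is onto on $J[p^\infty]$, so the $p$-part of $\#\ker a(\mathbb F)$ is $|\det(a\mid T_pJ)|_p^{-1}$. The factors with $|\alpha|_p<1$ are $p$-adic units. Therefore
$$\prod_{(\chi,\alpha)\in S_1}|1-\alpha\,y(\chi,\alpha)|_p=\prod_{(\chi,\alpha)\in S'}|1-\alpha\,y(\chi,\alpha)|_p.\tag{21}$$

**Step 3: extend (21) to all $y\in\mathbb Z_p[G][x]$.** Given $y\in\mathbb Z[G][x]$ and $N'$, the determinant of $1-\pi_A(y+p^{N'}c)$ on $V_\ell A$ is $\prod_S(1-\alpha y(\chi,\alpha)-\alpha p^{N'}c)$, a nonzero polynomial in $c$ since all $\alpha\ne0$. So for all but finitely many $c\in\mathbb Z$ this endomorphism is an isogeny. Thus (21) holds on a $p$-adically dense set of $y$ in each degree, and both sides are continuous.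

**Step 4: read off multiplicities.** Both multisets $S_1,S'$ are stable under $\mathrm{Gal}(\bar{\mathbb Q}_p/\mathbb Q_p)$. Let $Y_i$ be the Galois orbits of distinct pairs in $S_1\cup S'$, with multiplicities $\mu_i$ in $S_1$ and $\mu_i'$ in $S'$, and fields $E_i=\mathbb Q_p(\chi,\alpha)$. Distinct orbits correspond to distinct maximal ideals, so $\mathbb Q_p[G][x]\to\prod_iE_i$ is onto. The image $O$ of $\mathbb Z_p[G][x]$ is an order. The image of $x$ is a unit of the maximal order, so its characteristic polynomial on $O$ has unit constant term, and $x^{-1}\in\mathbb Z_p[x]\subseteq O$ by Cayley–Hamilton. Hence every $c\in O$ is the image of some $1-xy$, and (21) reads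
$$\prod_i|N_{E_i/\mathbb Q_p}(c_i)|_p^{\mu_i}=\prod_i|N_{E_i/\mathbb Q_p}(c_i)|_p^{\mu_i'}\qquad(c\in O).$$
For $N'$ large, both $p^{N'}$ and $p^{N'}(1,\dots,1,p,1,\dots,1)$, with the extra $p$ at place $i$, lie in $O$. Comparing the two equations gives $\mu_i=\mu_i'$. So $S_1=S'$.

**Step 5: the quotient is a unit.** By (16), $\Delta_p(u)=\det(1-u\phi\mid\mathbb QL)\det(1-u\phi\mid V_pJ)$. So $\eta:=\Theta/\Delta_p\in1+u\mathbb Z_p[G][[u]]$ has, by (20) and Step 4, $\chi$-components $\prod(1-\alpha'u)$, finite products with all $|\alpha'|_p<1$: the $\alpha'$ are the non-unit $\alpha$ of $S$, and $q$ times roots of unity. Hence $\eta\in\mathbb Z_p[G][u]$, and $\psi(\eta(\gamma^{-1}))$ is a $p$-adic unit for every character $\psi$ of $H_n$. By Section 4, $\eta(\gamma^{-1})$ is invertible. $\square$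

## 11. Determinants completed along the kernel

**Definition.** Let $E$ be a finite product of fields of characteristic $0$, $f:\mathcal P\to\mathcal Q$ a map of f.g. $E$-modules and $\beta:\ker f\cong\mathrm{coker} f$ an isomorphism. Choose $\mathcal P=\ker f\oplus\mathcal P'$ and $\mathcal Q=\mathrm{im}f\oplus\mathcal Q''$, identify $\mathcal Q''=\mathrm{coker} f$, put $f_\beta=f|_{\mathcal P'}\oplus\beta:\mathcal P\cong\mathcal Q$, and $\det_\beta(f)=\bigwedge^{\rm top}f_\beta$.

This does not depend on the choices. If $\mathcal P'$ is replaced by $\{x+\kappa x:x\in\mathcal P'\}$ with $\kappa:\mathcal P'\to\ker f$, extended by $0$ to $\ker f$, then the new map sends $x+\kappa x$ to $f(x)=f_\beta\big((1-\kappa)(x+\kappa x)\big)$ and equals $\beta$ on $\ker f$. So it is $f_\beta\circ(1-\kappa)$ with $1-\kappa$ unipotent. Similarly, changing $\mathcal Q''$ composes $f_\beta$ with a unipotent automorphism of $\mathcal Q$.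

*Example.* For $0:E\to E$ with $\beta=\mathrm{id}$ we get $\det_\beta(0)=1$.

The next lemma says that $\det_\beta$ is, up to integral units, an invariant of the complex with its $\beta$.

**Lemma 5.** Let $R=\mathbb Z_\ell[H_n]$ and $E=\mathbb Q_\ell\otimes R$. Let $X=[P\xrightarrow fQ]$ with $P,Q$ free of rank $d$, let $X'=[T\xrightarrow gT]$ with $T$ f.g. projective, and let $\alpha:X\cong X'$ in $D(R)$ be compatible with isomorphisms $\beta,\beta'$ from $H^0$ to $H^1$ over $E$. Then for any bases of $P,Q$, $\det_\beta(f)\in\det(g_{\beta'})\cdot R^\times$.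

*Proof.* **Step 1: turn $\alpha$ into an isomorphism of complexes.** The terms of $X$ are projective, so $\alpha$ is represented by a chain map. Together with $(\mathrm{id},g):[T\xrightarrow{=}T]\to X'$ it gives a chain map $X\oplus[T\xrightarrow=T]\to X'$. This is a quasi-isomorphism. It is onto in degree $0$, and then in degree $1$, because its image contains $gT$ and hits $H^1(X')$. Its kernel is an acyclic two-term complex of projectives whose degree-$0$ term $\{(x,t):\alpha^0x+t=0\}$ is isomorphic to $P$; so it is isomorphic to $[P\xrightarrow=P]$. It is contractible and the extension is termwise split, so the extension splits as complexes. We obtain an isomorphism of complexes $(a^0,a^1):X\oplus[T\xrightarrow=T]\to X'\oplus[P\xrightarrow=P]$ inducing $\alpha$ on cohomology.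

**Step 2: compare determinants.** Choose splittings for $f$; adding $T$ to $\mathcal P'$ and to the image gives splittings with $(f\oplus1_T)_\beta=f_\beta\oplus1_T$. Transport them by $a^0,a^1$, and let $h=(g\oplus1_P)_{\beta'}$ be formed with the transported splittings. Then $f_\beta\oplus1_T=(a^1)^{-1}h\,a^0$, and $\det h=\det(g_{\beta'})$ by independence of splittings. For $\iota:P\cong Q$ given by the bases,
$$\det(\iota^{-1}f_\beta)=\det\big((\iota^{-1}\oplus1_T)(a^1)^{-1}h\,a^0\big)=\det(h)\cdot\det\big(a^0(\iota^{-1}\oplus1_T)(a^1)^{-1}\big),$$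
and the last factor is the determinant of an $R$-automorphism of $T\oplus P$, a unit of $R$. $\square$

## 12. The generators $z_n$

**Step 1: leading terms.** We compute $\det((g_n)_{\beta'})$ for $[T_{\ell,n}\xrightarrow{g_n}T_{\ell,n}]$. For a character $\psi$ of $H_n$ let $r_\psi=\dim e_\psi(\bar{\mathbb Q}\otimes H^0(C_n))$. By (12) and (9), on $\mathbb Q_\ell\otimes T_{\ell,n}$ the natural map $\ker g_n\to\mathrm{coker}\,g_n$ is $\beta'=\mathbb Q_\ell\otimes\beta_n$, an isomorphism. So $\mathbb Q_\ell\otimes T_{\ell,n}$ is the direct sum of $\ker g_n$ and $\mathrm{im}\,g_n$, and we may take $(g_n)_{\beta'}=\mathrm{id}\oplus g_n|_{\mathrm{im}\,g_n}$. On the $\psi$-part $\gamma$ acts as $\psi(\gamma)$, $\det(1-t\gamma^{-1}\phi)=\psi(\Delta_\ell(t\gamma^{-1}))$, and $\gamma^{-1}\phi$ has eigenvalue $1$ with multiplicity exactly $r_\psi$. So the $\psi$-component of $\det((g_n)_{\beta'})$ is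
$$\prod_{\lambda\ne1}(1-\lambda)=\big[(1-t)^{-r_\psi}\psi(\Delta_\ell(t\gamma^{-1}))\big]_{t=1}\ne0,\tag{22}$$
where $\lambda$ runs over the eigenvalues of $\gamma^{-1}\phi$. Define
$$\theta_n^*=\sum_\psi\big[(1-t)^{-r_\psi}\psi(\Theta(t\gamma^{-1}))\big]_{t=1}e_\psi\in\mathbb Q[H_n]^\times.\tag{23}$$
It is rational because $\Theta\in\mathbb Z[G][u]$ and $r_\psi$ is Galois invariant; its components are nonzero by (22) for an $\ell\ne p$ and Lemma 3. For $\ell\ne p$, $\det((g_n)_{\beta'})=\theta_n^*$ by Lemma 3. For $\ell=p$, $\det((g_n)_{\beta'})\,\eta(\gamma^{-1})=\theta_n^*$ by Lemma 4. So for all $\ell$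
$$\det((g_n)_{\beta'})\in\theta_n^*\,\mathbb Z_\ell[H_n]^\times.\tag{24}$$
Moreover $\psi(\theta_n)=\psi(\Theta(\gamma^{-1}))$, and $\psi(\Theta(t\gamma^{-1}))$ vanishes at $t=1$ to order exactly $r_\psi$; hence
$$\psi(\theta_n)=0\iff r_\psi>0.\tag{25}$$

**Step 2: definition of $z_n$.** Let $z_n\in\mathbb Q\otimes\mathcal L_n$ be the element with
$$\det\nolimits_{\beta_n}(f_n)(z_n)=\theta_n^*\in\mathbb Q[H_n]=\textstyle\bigwedge^d\mathbb Q[H_n]^d,\tag{26}$$
with $\ker f_n=H^0(C_n)$, $\mathrm{coker} f_n=H^1(C_n)$ by (14). It exists and is unique because $\det_{\beta_n}(f_n)$ is an isomorphism.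

**Step 3: three properties.**

**(i)** $\mathcal L_n=\mathbb A_nz_n$, free of rank one. For each $\ell$, $\mathbb Z_\ell\otimes P_n$ is free of rank $d$. Lemma 5 applies to $\mathbb Z_\ell\otimes[P_n\xrightarrow{f_n}\mathbb A_n^d]$ and $[T_{\ell,n}\xrightarrow{g_n}T_{\ell,n}]$, which are isomorphic by (14) and (12), with $\beta_n$ and $\beta'$ both induced by $b_n$. With (24) it shows that $\det_{\beta_n}(f_n)$ sends a basis of $\mathbb Z_\ell\otimes\mathcal L_n$ into $\theta_n^*\mathbb Z_\ell[H_n]^\times$. So $z_n$ is a $\mathbb Z_\ell[H_n]$-basis of $\mathbb Z_\ell\otimes\mathcal L_n$. Two lattices that agree after $\otimes\mathbb Z_\ell$ for all $\ell$ are equal.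

**(ii)** $(\bigwedge^df_n)(z_n)=\theta_n$. Check $\psi$-components. If $r_\psi=0$, then $\det_{\beta_n}(f_n)_\psi=\det(f_n)_\psi$ and $\psi(\theta_n^*)=\psi(\theta_n)$. If $r_\psi>0$, then $f_n$ is not injective on the $\psi$-part, and $\psi(\theta_n)=0$ by (25); both sides vanish.

**(iii)** For $n'\ge n$, $z_{n'}\mapsto z_n$ under $\mathcal L_{n'}\to\mathcal L_n$. Let $\psi$ be a character of $H_n$. By Section 9, Step 3, the transition maps identify the $\psi$-parts of $P_{n'},\mathbb A_{n'}^d$ with those of $P_n,\mathbb A_n^d$. They are compatible with $f$ and, since the $b_n$ commute strictly with transition maps, with $\beta$. So $r_\psi$ is the same at both levels, and so is the $\psi$-component of $\theta^*$ in (23). Hence (26) at level $n'$ becomes (26) at level $n$.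

Property (iii) is what the image $\theta_n$ alone could not give: (26) determines $z_n$ at all characters, including those with $\psi(\theta_n)=0$.

## 13. The limit: proof of Theorem A

**Step 1: $P$ is f.g. projective over $\mathbb A$, and $\mathbb A_n\otimes_{\mathbb A}P=P_n$.** Nothing guarantees that invertible matrices lift from $\mathbb A_n$ to $\mathbb A_{n+1}$, so compatible bases of the $P_n$ are not immediate. Elementary matrices do lift, and Whitehead's lemma produces them.

$\mathbb A_n$ is commutative Noetherian of Krull dimension $1$, so by Serre's theorem $P_n\cong\mathbb A_n^{d-1}\oplus\mathcal L_n$, which is $\cong\mathbb A_n^d$ by (i). Choose bases $\mathbf b_n$ of $P_n$. The transition map sends $\mathbf b_{n+1}$ to $\mathbf b_n\mathsf g_n$ with $\mathsf g_n\in GL_d(\mathbb A_n)$. Let $P_n'=\mathbb A_n^d$ with standard basis $\mathbf b_n'$ and with $\mathbb A_{n+1}$-linear transition maps $\mathbf b_{n+1}'\mapsto\mathbf b_n'\mathsf g_n^{-1}$; put $P'=\varprojlim P_n'$. On $P_n\oplus P_n'$ the transition matrix is $\mathsf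 e_n=\mathrm{diag}(\mathsf g_n,\mathsf g_n^{-1})$, which lies in the elementary group $E_{2d}(\mathbb A_n)$ by Whitehead's lemma. Since $\mathbb A_{n+1}\to\mathbb A_n$ is onto, so is $E_{2d}(\mathbb A_{n+1})\to E_{2d}(\mathbb A_n)$. Starting from $\mathsf h_0=1$, find recursively $\mathsf h_{n+1}\in E_{2d}(\mathbb A_{n+1})$ lifting $\mathsf e_n^{-1}\mathsf h_n$. Then
$$(\mathbf b_{n+1},\mathbf b_{n+1}')\mathsf h_{n+1}\mapsto(\mathbf b_n,\mathbf b_n')\,\mathsf e_n\mathsf e_n^{-1}\mathsf h_n=(\mathbf b_n,\mathbf b_n')\mathsf h_n .$$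
These bases are compatible, so $P\oplus P'\cong\mathbb A^{2d}$, and $\mathbb A_n\otimes_{\mathbb A}(P\oplus P')\cong P_n\oplus P_n'$ via the projections. The projections respect the summands, so both assertions follow.

**Step 2: the determinant line over $\mathbb A$.** By (15), $H^1(C_F^\bullet)=\mathrm{coker}(f:P\to\mathbb A^d)$ is now finitely presented. For a f.g. projective $\mathbb A$-module $Y$ one has $Y=\varprojlim_n\mathbb A_n\otimes_{\mathbb A}Y$: this is clear for $\mathbb A^e$, hence for direct summands. Apply it to $Y=\bigwedge^d_{\mathbb A}P$, for which $\mathbb A_n\otimes_{\mathbb A}Y=\bigwedge^dP_n=\mathcal L_n$. By (i) and (iii),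
$$\textstyle\bigwedge^d_{\mathbb A}P=\varprojlim_n\mathcal L_n=\varprojlim_n\mathbb A_nz_n=\mathbb Az,\qquad z=(z_n)_n .$$

**Step 3: the Fitting ideal.** By (ii), $(\bigwedge^df)(z)=\theta$. Choose a surjection $\mathbb A^e\to P$. Then $\mathbb A^e\to\mathbb A^d\to H^1(C_F^\bullet)\to0$ is a presentation, and $\mathrm{Fit}^0$ is the image of $\bigwedge^d\mathbb A^e\to\bigwedge^d\mathbb A^d=\mathbb A$. This map factors through the surjection $\bigwedge^d\mathbb A^e\to\bigwedge^dP$. Hence
$$\mathrm{Fit}^0_{\mathbb A}(H^1(C_F^\bullet))=\textstyle(\bigwedge^df)(\bigwedge^dP)=\theta\,\mathbb A .$$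
This proves Theorem A; for $m_n=p^n$ it is the conjecture. $\blacksquare$

## 14. A square matrix with determinant $\theta$: proof of Theorem B

Assume $m_n\to\infty$.

**Step 1: $\theta$ is a nonzerodivisor.** If $\psi(\theta_n)=0$, then $r_\psi>0$ by (25). As $H^0(C_n)$ is the kernel of $1-\gamma^{-1}\otimes\phi$ on $\mathbb Z[\Gamma_n]\otimes U$, the number $\psi(\gamma)$ is an eigenvalue of $\phi$ on $U$. So it lies in a finite set $\mathcal R$ of roots of unity, independent of $n$. Let $e$ be the least common multiple of their orders. Suppose $a\theta=0$. Then $\psi(a_n)=0$ whenever $\psi(\gamma)\notin\mathcal R$, so $\gamma^ea_n=a_n$: the coefficients of $a_n$ are constant on cosets of $\langle\gamma^e\rangle\subseteq\Gamma_n$. This holds at every level. For $n'>n$ each coefficient of $a_n$ is a sum of coefficients of $a_{n'}$ over a coset of $\ker(\Gamma_{n'}\to\Gamma_n)$, so it is divisible by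
$$|\ker(\Gamma_{n'}\to\Gamma_n)\cap\langle\gamma^e\rangle|\ \ge\ \frac{(m_{n'}/m_n)(m_{n'}/e)}{m_{n'}}=\frac{m_{n'}}{e\,m_n}.$$
This is unbounded as $n'\to\infty$, so $a=0$.

**Step 2: $P$ is free with a basis $\mathbf b$ satisfying $\bigwedge\mathbf b=z$.** Here we use $d\ge3$. Choose bases $\mathbf b_n$ of $P_n$ with $\bigwedge\mathbf b_n=z_n$: scale one vector by a unit. By (iii), $\mathsf g_n\in SL_d(\mathbb A_n)$. By Bass–Vaserstein stability (commutative Noetherian of Krull dimension $1$, $d\ge3$), $E_d(\mathbb A_n)$ is normal in $SL_d(\mathbb A_n)$ with quotient $SK_1(\mathbb A_n)$, which is finite by a theorem of Bass. As $\varprojlim^1$ of finite abelian groups vanishes, there are $s_n\in SK_1(\mathbb A_n)$ with $s_n=[\mathsf g_n]\cdot\bar s_{n+1}$, the bar denoting the image at level $n$. Let $\mathsf h_n'\in SL_d(\mathbb A_n)$ lift $s_n$. Replacing $\mathbf b_n$ by $\mathbf b_n\mathsf h_n'$ replaces $\mathsf g_n$ by $\mathsf h_n'^{-1}\mathsf g_n\bar{\mathsf h}_{n+1}'$, whose class is $s_n^{-1}[\mathsf g_n]\bar s_{n+1}=1$.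 So we may assume $\mathsf g_n\in E_d(\mathbb A_n)$ for all $n$. Now choose $\mathsf h_0=1$ and $\mathsf h_{n+1}\in E_d(\mathbb A_{n+1})$ lifting $\mathsf g_n^{-1}\mathsf h_n$; the bases $\mathbf b_n\mathsf h_n$ are compatible, and none of these changes affects $\bigwedge\mathbf b_n=z_n$.

**Step 3: the presentation.** In this basis $f$ is a matrix $\Phi$ with $\det\Phi=\theta$ by (ii), and its reductions $\Phi_n$ represent $C_n$ by (14). If $\Phi x=0$, multiplying by the adjugate gives $\theta x=0$, so $x=0$ by Step 1. Hence $\Phi$ is injective and $H^0(C_F^\bullet)=0$; the other degrees vanish by (15). Also $\mathrm{Fit}^0_{\mathbb A_n}(M_n)=\det(\Phi_n)\mathbb A_n=\theta_n\mathbb A_n$.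

**Step 4: comparison with $\varprojlim H^1(C_n)$, for $m_n=p^n$.** By Milnor's sequence the kernel of $H^1(C_F^\bullet)\to\varprojlim M_n$, which is onto, is $\varprojlim^1H^0(C_n)$. We compute it with (7): $H^0(C_n)\cong U^{\phi^{p^n}}$, where $y$ corresponds to $\sum_{0\le i<p^n}\gamma^{-i}\otimes\phi^iy$.

Under this identification $\gamma$ acts as $\phi$. The projection from level $n+1$ to level $n$ becomes $y\mapsto\sum_{0\le j<p}\phi^{jp^n}y$. As $\phi$ has finite order on $U$, there is $n_0$ such that $U^{\phi^{p^n}}=U_0:=U^{\phi^{p^{n_0}}}$ for all $n\ge n_0$; then the transition map is $y\mapsto py$. From $0\to\mathbb Z\xrightarrow{p^n}\mathbb Z\to\mathbb Z/p^n\to0$ one gets $\varprojlim^1(\mathbb Z\xleftarrow p\mathbb Z\xleftarrow p\cdots)=\mathbb Z_p/\mathbb Z$, so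
$$\varprojlim\nolimits^1H^0(C_n)\cong U_0\otimes\mathbb Z_p/\mathbb Z .$$

The rank of $U_0$ is found as follows. $U$ has finite index in $L=\ker(\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0])$, so for $n\ge n_0$ the rank is the number of $\phi^{p^n}$-orbits on $\bar\Sigma$ minus the number on $\pi_0$. The orbits on $\bar\Sigma$ are the places of $F_n$ above $\Sigma$. The set $\pi_0$ is the set of embeddings in $\mathbb F$ of the constant field $\mathbb F_{q^c}$ of $F$, on which $\phi$ acts as a $c$-cycle. As $F\cap k^{\rm con}=k$, $p\nmid c$, so $\phi^{p^n}$ has one orbit. Thus $F_n$ has $\mathrm{rk}\,U_0+1$ places above $\Sigma$ for all $n\ge n_0$, and so has $F^{\rm con}$: $\mathrm{rk}\,U_0=r$. Therefore the kernel is $(\mathbb Z_p/\mathbb Z)^r$, which gives the exact sequence of Theorem B.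

Finally, $\mathbb A$ acts on every $H^0(C_n)$ with $n\ge n_0$ by $\gamma\mapsto\phi$ with $\phi^{p^{n_0}}=1$ on $U_0$, hence through $\mathbb A_{n_0}$, and so it acts on the kernel through $\mathbb A_{n_0}$, a f.g. abelian group. If $r>0$ the kernel is uncountable, so it is not a f.g. $\mathbb A$-module. In an exact sequence $0\to X\to Y\to Z\to0$ with $Y$ finitely generated and $Z$ finitely presented, $X$ is finitely generated. So $\varprojlim M_n$ is not finitely presented when $r>0$. If $r=0$ it equals $H^1(C_F^\bullet)$, which is finitely presented. $\blacksquare$
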